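# Powers of Hamiltonian cycles under the minimum degree condition $\delta(G)\ge\frac{2k-1}{2k}n$

## 1. Dirac's theorem by crossing two end neighborhoods

We start with a classical statement whose proof we shall need to imitate.

**Dirac's theorem.** If $G$ is a graph of order $n\ge 3$ with $\delta(G)\ge n/2$, then $G$ has a Hamiltonian cycle.

*Proof.* First, $G$ is connected: otherwise some component has at most $n/2$ vertices, and a vertex in it has degree at most $n/2-1$.

Let $v_1v_2\cdots v_m$ be a longest path in $G$. All neighbors of $v_1$ and of $v_m$ lie on the path, since otherwise the path could be extended. In particular $m\ge\delta(G)+1\ge n/2+1>2$, so $m\ge 3$. Consider the two sets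
$$\{\,j-1 : v_1v_j\in E(G)\,\}\quad\text{and}\quad\{\,j : v_mv_j\in E(G)\,\}.$$
Both are subsets of $\{1,\dots,m-1\}$, and both have at least $n/2\ge m/2$ elements. The sizes add up to at least $m>m-1$, so the sets share an element $i$. Thus $v_1v_{i+1}$ and $v_mv_i$ are edges, and
$$v_1v_2\cdots v_i\,v_m\,v_{m-1}\cdots v_{i+1}\,(v_1)$$
is a cycle on the $m$ vertices of the path: walk forward to $v_i$, jump to the end, walk backward to $v_{i+1}$, jump to the start.

If $m<n$, connectivity gives a vertex outside this cycle adjacent to a vertex of the cycle. Opening the cycle there gives a path with $m+1$ vertices, a contradiction. So $m=n$ and the cycle is Hamiltonian. $\square$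

The heart of this is the crossing: two subsets of $\{1,\dots,m-1\}$ with total size at least $m$ must meet, and a common element lets us reverse a segment and close up.

## 2. The $k$-th power, and what breaks for $k\ge2$

**Definition (power of a graph).** For a positive integer $k$, the $k$-th power $G^k$ of a graph $G$ has vertex set $V(G)$ and edge set $\{xy : x\neq y,\ d_G(x,y)\le k\}$, where $d_G$ is the distance in $G$.

For example, the square of the 6-cycle joins every pair of vertices except the three antipodal pairs. If $n\le 2k+1$, then $C_n^k$ is the complete graph.

For a Hamiltonian cycle $H$ of $G$, we write $H^k\subseteq G$ if every edge of $H^k$ is an edge of $G$. We then say that $G$ contains the $k$-th power of a Hamiltonian cycle. In other words, the vertices of $G$ can be placed on a circle so that any two vertices at most $k$ steps apart are adjacent. How large must the minimum degree be to force this? Dirac's theorem is an answer for $k=1$. The goal of these notes is the following.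

**Theorem A.** Let $k\ge 1$ and let $G$ be a graph of order $n\ge 2k+1$ with $\delta(G)\ge\frac{2k-1}{2k}n$. Then $G$ has a Hamiltonian cycle $H$ with $H^k\subseteq G$.

As background only: Seymour's conjecture (1974), which is open, asserts the same conclusion for $n\ge3$ under the weaker hypothesis $\delta(G)\ge\frac{k}{k+1}n$. It will not be used. For $k=1$ both hypotheses read $\delta(G)\ge n/2$, and Theorem A is exactly Dirac's theorem.

**What changes for $k\ge 2$.** Try the crossing argument. After the segment reversal $v_1\cdots v_i\,|\,v_m\cdots v_{i+1}$ we have created a seam. For every $s\le k$, exactly $s$ pairs at distance $s$ straddle a given seam (when the segments are long enough). So $1+2+\dots+k=\frac{k(k+1)}2$ pairs must be adjacent at each of the two seams. For $k=2$, at the first seam, these are $v_iv_m$, $v_{i-1}v_m$ and $v_iv_{m-1}$. The pigeonhole step produces only one of them, namely $v_iv_m$, and its counting has nothing to spare for the others. So we need objects larger than vertices to cross, and a way to see that a whole seam is good.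

**Passing to the complement.** Let $F=\overline G$ be the complement of $G$ and let $D=\Delta(F)=n-1-\delta(G)$. The hypothesis says $n-1-D\ge n-\frac{n}{2k}$, that is,
$$n\ge 2k(D+1).\tag{1}$$
So (1) is equivalent to $\delta(G)\ge\frac{2k-1}{2k}n$.

**Definition (cyclic distance, $k$-good).** In a cyclic order $w_0,w_1,\dots,w_{m-1}$, the cyclic distance of $w_a$ and $w_b$ is $\min(|a-b|,\,m-|a-b|)$. A cyclic order of a set $W\subseteq V(F)$ with $|W|\ge 2k+1$ is $k$-good if any two $F$-adjacent elements of $W$ have cyclic distance at least $k+1$.

A $k$-good cyclic order of $V(G)$ is exactly a Hamiltonian cycle $H$ with $H^k\subseteq G$. Indeed, being $k$-good means that any two vertices at cyclic distance at most $k$ are adjacent in $G$. In particular consecutive ones are, so the order is a Hamiltonian cycle. The converse is the same sentence read backward.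

**Small $D$ by hand.** If $D=0$, then $G$ is complete and any cyclic order works. For $2k+1\le n<4k$, condition (1) forces $D=0$, so the first interesting order is $n=4k$.

If $D=1$, the edges of $F$ form a matching $u_1w_1,\dots,u_mw_m$, and $n\ge 4k$ by (1). Put $h=\lfloor n/2\rfloor$, so $m\le h$. On a circle with positions $1,\dots,n$, place $u_t$ at position $t$ and $w_t$ at position $t+h$, and fill the remaining positions arbitrarily. The positions used are distinct, because $t\le h<t'+h$ for all $t,t'$, and they are at most $2h\le n$. The distance between $u_t$ and $w_t$ is $\min(h,n-h)=h\ge 2k\ge k+1$, so the order is $k$-good. For larger $D$ we cannot place all conflicting pairs by inspection.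

## 3. Greedy insertion, and the size at which it stalls

A sensible first attempt is to build the cyclic order one vertex at a time.

**Lemma 1 (insertion).** Let $W$ have a $k$-good cyclic order, let $v\notin W$ have at most $D$ $F$-neighbors in $W$, and let $|W|>2kD$ and $|W|\ge 2k+1$. Then $v$ can be inserted so that $W\cup\{v\}$ has a $k$-good cyclic order.

*Proof.* There are $|W|$ gaps. Inserting $v$ into a gap does not decrease any distance between old elements. The elements at distance at most $k$ from $v$ are then exactly the $k$ elements before the gap and the $k$ elements after it, and these are $2k$ different elements since $|W|\ge2k+1$. Conversely, a fixed $w\in W$ is one of these $2k$ elements for exactly $2k$ gaps. So each $F$-neighbor of $v$ forbids exactly $2k$ gaps, and at most $2kD<|W|$ gaps are forbidden. Use any other gap. $\square$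

The condition $|W|>2kD$ is where this stops. Let $D\ge2$, let $|W|=2kD$ with no $F$-edges inside $W$, and let $v$ have as its only $F$-neighbors the elements of $W$ at positions $0,2k,4k,\dots,2k(D-1)$ of some cyclic order of $W$. An element at position $w$ forbids $2k$ consecutive gaps, namely the $k$ before it and the $k$ after it. These $D$ runs tile the circle, so every gap is forbidden and $v$ cannot be inserted in this order. So insertion cannot be trusted to get us off the ground. But once we have a $k$-good order on more than $2kD$ vertices, it finishes the job. We therefore want a starting set of $2k(D+1)$ vertices, which is the number that (1) offers, and we need to order it by a structural argument. The structure comes from coloring.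

**Hajnal–Szemerédi theorem (1970).** A graph with maximum degree at most $D$ has a proper $(D+1)$-coloring whose class sizes differ by at most $1$.

For instance, take a perfect matching on $4k$ vertices, with $D=1$. Put one end of each edge in one class and the other end in the other class, giving two classes of size $2k$. In general, on $2k(D+1)$ vertices the average class size is the integer $2k$, so all $D+1$ classes have size exactly $2k$. A color class is independent in $F$, so it is a clique in $G$.

These cliques will be the objects to cross. The following statement is what we shall prove about them. It forgets the maximum degree and keeps only an average over $k$-subsets.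

**Theorem B.** Let $k\ge3$, $r\ge 2$. Let $F$ be a graph whose vertex set is partitioned into independent sets $I_1,\dots,I_r$ of size $2k$, such that for every $i$ and every $k$-subset $P\subseteq I_i$,
$$\sum_{x\in P}d_F(x)\le k(r-1).\tag{2}$$
Then the complement of $F$ contains the $k$-th power of a Hamiltonian cycle.

**Deduction of Theorem A from Theorem B.** Let $G$ be as in Theorem A, $F=\overline G$, $D=\Delta(F)$.

- If $D=0$, then $G$ is complete and the claim is trivial.
- If $k=1$, the claim is Dirac's theorem.
- If $k=2$, we quote G. Fan and R. Häggkvist, *The square of a Hamiltonian cycle*, SIAM J. Discrete Math. 7 (1994) 203–212: every graph of order $n$ with $\delta\ge 5n/7$ contains the square of a Hamiltonian cycle. It applies since $\frac34>\frac57$.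
- If $k\ge3$ and $D\ge1$, choose $U\subseteq V(G)$ with $|U|=2k(D+1)$, possible by (1). By Hajnal–Szemerédi, $F[U]$ has a proper coloring with $r=D+1\ge2$ classes, all of size $2k$. Since $\Delta(F[U])\le D=r-1$, condition (2) holds. By Theorem B, $U$ has a $k$-good cyclic order. Now insert the remaining vertices one at a time by Lemma 1. Each has at most $D$ $F$-neighbors, and the current set always has at least $2k(D+1)>2kD$ elements, and at least $2k+1$. We end with a $k$-good cyclic order of $V(G)$. $\square$

It remains to prove Theorem B. From here on, $F$ and $I_1,\dots,I_r$ are as in Theorem B, and we set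
$$D=r-1\ge1.$$
Note that $D$ no longer bounds the degrees in $F$. For disjoint sets $P,Q$ write $e(P,Q)$ for the number of $F$-edges between them.

## 4. Junctions between half-cliques

The plan is to cut each class $I_i$ into two halves of size $k$ and to lay the halves out in a circle, the two halves of one class next to each other. Inside a class nothing can go wrong. A window of $k$ steps meets at most two consecutive blocks of length $k$, so the only danger is at the seam between two classes.

**Step 1: a seam is harmless if fewer than $k$ edges cross it.** This step replaces the single edge $v_iv_m$ of Dirac's argument by a countable condition on a whole seam.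

**Lemma 2.** Let $P,Q$ be disjoint $k$-sets with $e(P,Q)\le k-1$. Then there are orderings $b_1,\dots,b_k$ of $P$ and $a_1,\dots,a_k$ of $Q$ such that $b_pa_q\notin F$ whenever $q\le p$.

*Proof.* Let $d(b)=|N(b)\cap Q|$ for $b\in P$. Order $P$ so that $d(b_1)\ge d(b_2)\ge\dots\ge d(b_k)$, and put
$$N_j=Q\cap\bigcup_{p\ge j}N(b_p),\qquad 1\le j\le k.$$
We claim $|N_j|\le k-j$. Suppose not. Then $\sum_{p\ge j}d(b_p)\ge|N_j|\ge k-j+1\ge1$. So some $d(b_p)$ with $p\ge j$ is positive, hence $d(b_j)\ge1$, hence $d(b_p)\ge1$ for all $p<j$. Therefore $e(P,Q)\ge(k-j+1)+(j-1)=k$, a contradiction.

So $|Q\setminus N_j|\ge j$ for every $j$. Choose $a_1,a_2,\dots,a_k$ successively, with $a_j\in Q\setminus N_j$ different from the $j-1$ earlier choices. If $q\le p$, then $N(b_p)\cap Q\subseteq N_q$ while $a_q\notin N_q$, so $b_pa_q\notin F$. $\square$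

The bound $k-1$ cannot be raised: if one vertex $b\in P$ is adjacent to all of $Q$ and there are no other edges, then $e(P,Q)=k$. Whatever index $p$ the vertex $b$ receives, the pair $b_pa_1$ is an edge with $1\le p$.

**Definition (configuration, halves, friendly).** A configuration is a choice, for each $i$, of an ordered partition $I_i=A_i\sqcup B_i$ with $|A_i|=|B_i|=k$. The sets $A_i,B_i$ are its halves. Two halves $P,Q$ of different classes are friendly, written $P\sim Q$, if $e(P,Q)\le k-1$, and unfriendly otherwise.

**Step 2: every half has many friends.** This is the count that plays the role of minimum degree. Let $P$ be a half of $I_i$. Each half unfriendly to $P$ receives at least $k$ edges from $P$, and by (2) at most $kD$ edges leave $P$. So $P$ has at most $D$ unfriendly halves among the $2(r-1)=2D$ halves of other classes. Hence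
$$\text{each half is friendly with at least } D=r-1 \text{ halves of other classes.}\tag{3}$$

**Step 3: friendly seams all around give a $k$-good order.** This step translates the problem into arranging the classes in a circle.

**Lemma 3.** Suppose the classes can be arranged cyclically and their halves named $\{P_t,P_t'\}$, $t=1,\dots,r$, so that $P_t'\sim P_{t+1}$ for all $t$ (indices mod $r$). Then $V(F)$ has a $k$-good cyclic order.

*Proof.* Use the block order $P_1P_1'\,P_2P_2'\cdots P_rP_r'$. Each half lies in exactly one junction $(P_t',P_{t+1})$: a half $P'_t$ as first member, a half $P_{t+1}$ as second. So we may order the two halves of each junction by Lemma 2, $P_t'$ as $b_1,\dots,b_k$ and $P_{t+1}$ as $a_1,\dots,a_k$, without conflict.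

Two elements at cyclic distance at most $k$ can be named $u,v$ so that $v$ follows $u$ within at most $k$ steps. Since blocks have length $k$, they lie in the same block or in consecutive blocks. If they lie in the same class, they are not adjacent in $F$. Otherwise they lie in a common junction, $u=b_p$ and $v=a_q$. The number of steps from $b_p$ to $a_q$ is $(k-p)+q\le k$, so $q\le p$, and $uv\notin F$ by Lemma 2. Finally $|V(F)|=2kr\ge4k\ge2k+1$. $\square$

## 5. A digraph on the classes, and a degree bound that falls short by one

**Definition (the digraph $\Gamma$).** For a configuration, let $\Gamma$ be the digraph on $\{1,\dots,r\}$ with an arc $i\to j$ ($i\ne j$) exactly when $B_i\sim A_j$. Write $d(i)=d^+(i)+d^-(i)$. Call $i,j$ nonadjacent if there is no arc between them in either direction.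

A Hamiltonian cycle of $\Gamma$ gives $B_t\sim A_{t+1}$ all around a cyclic arrangement, so by Lemma 3 (with $P_t=A_t$, $P_t'=B_t$):
$$\text{if }\Gamma\text{ is Hamiltonian, then } V(F)\text{ has a } k\text{-good cyclic order.}\tag{4}$$
For $r=2$ a Hamiltonian cycle of $\Gamma$ is a 2-cycle. We quote a textbook sufficient condition.

**Meyniel's theorem** (M. Meyniel, J. Combin. Theory Ser. B 14 (1973) 137–147). Let $\Gamma$ be a strong digraph on $\nu\ge2$ vertices (no loops, no parallel arcs, 2-cycles allowed). If $d(x)+d(y)\ge2\nu-1$ for every pair of distinct nonadjacent vertices, then $\Gamma$ is Hamiltonian.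

Strong means that there is a directed path from each vertex to each other vertex. The bound cannot be lowered to $2\nu-2$: on three vertices $x,c,y$ take the arcs $x\to c$, $c\to x$, $c\to y$, $y\to c$. This is strong, $x,y$ are nonadjacent, $d(x)+d(y)=2+2=2\nu-2$, and there is no Hamiltonian cycle, since such a cycle would need an arc between $x$ and $y$.

An arbitrary configuration may be useless. Let $r=2$ and let $F$ be a perfect matching between $I_1$ and $I_2$, which satisfies (2). If $A_1$ is matched to $B_2$ and $B_1$ to $A_2$, then $e(A_1,B_2)=e(B_1,A_2)=k$ and $\Gamma$ has no arcs. If instead $A_1$ is matched to $A_2$ and $B_1$ to $B_2$, both arcs are present. So we choose well.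

**Definition (optimal).** A configuration is optimal if it maximizes the number of arcs of $\Gamma$.

**Step 4: degrees in an optimal configuration are at least $r-1$.** The purpose is to get as close as possible to Meyniel's condition. Fix an optimal configuration and a class $i$. For a $k$-subset $P\subseteq I_i$ let
$$\alpha(P)=\#\{j\ne i:e(P,B_j)\ge k\},\qquad \beta(P)=\#\{j\ne i:e(P,A_j)\ge k\}.$$
At least $k(\alpha(P)+\beta(P))$ edges leave $P$, so (2) gives
$$\alpha(P)+\beta(P)\le D.\tag{5}$$
Suppose we split $I_i$ as $(P,P')$, meaning $A_i=P$ and $B_i=P'$, and keep all other splits. An arc $j\to i$ is missing exactly when $e(B_j,P)\ge k$, and an arc $i\to j$ exactly when $e(P',A_j)\ge k$. So, of the $2D$ possible arcs at $i$, the number missing is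
$$m(P,P')=\alpha(P)+\beta(P').$$
Adding the count for the swapped split and using (5) for $P$ and $P'$,
$$m(P,P')+m(P',P)=\bigl(\alpha(P)+\beta(P)\bigr)+\bigl(\alpha(P')+\beta(P')\bigr)\le 2D.\tag{6}$$
Let $m_i=m(A_i,B_i)$, so that $d(i)=2D-m_i$. Re-splitting $I_i$ affects only the arcs at $i$, so optimality gives $m_i\le m(P,P')$ for every ordered split $(P,P')$ of $I_i$. In particular $m_i\le m(B_i,A_i)$, and (6) yields $2m_i\le 2D$. Hence
$$d(i)\ge D=r-1\quad\text{for all } i.\tag{7}$$

For two nonadjacent classes this gives $d(i)+d(j)\ge 2r-2$, while Meyniel asks for $2r-1$. We are short by exactly one, and the 3-vertex example above shows that this cannot be ignored.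

**Definition (tight).** In an optimal configuration, a class $i$ is tight if $m_i=D$, that is, $d(i)=r-1$.

If $i$ is not tight, then $d(i)\ge r$. So for Meyniel's condition it suffices that two tight classes are never nonadjacent.

Tight classes do occur. Take $r=3$, choose $y_2\in I_2$ and $y_3\in I_3$, and let the edges of $F$ be all pairs $xy_2$ and $xy_3$ with $x\in I_1$. For a $k$-subset of $I_1$ the degree sum is $2k=k(r-1)$. For a $k$-subset of $I_2$ or $I_3$ it is $2k$ or $0$. So (2) holds. For $j=2,3$: if $y_j\in A_j$, then $1\to j$ is missing and $j\to1$ is present; if $y_j\in B_j$, it is the other way around. Both arcs between $2$ and $3$ are always present. Hence every configuration has 4 arcs and is optimal, and $d(1)=2=r-1$. We come back to this example in Section 7.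

## 6. Two tight classes are always joined by an arc

**Step 5: tightness forces every edge count into $\{0,k\}$.** The aim is to use the fact that equality holds everywhere in Step 4.

Let $i$ be tight in an optimal configuration. For every split $(P,P')$ of $I_i$, optimality gives $m(P,P')\ge m_i=D$ and $m(P',P)\ge D$, so by (6) both equal $D$. Then equality holds in (6), and since each bracket there is at most $D$, we get $\alpha(P)+\beta(P)=D$ for every $k$-subset $P\subseteq I_i$. So among the $2D$ numbers $e(P,Q)$, where $Q$ runs over the halves of other classes, exactly $D$ are at least $k$. Their total over all $Q$ is at most $kD$ by (2). Hence those $D$ numbers equal $k$ and all others are $0$. We record two facts.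

**(R)** If $i$ is tight in an optimal configuration, then $e(P,Q)\in\{0,k\}$ for every $k$-subset $P\subseteq I_i$ and every half $Q$ of another class.

**(R′)** If $i$ is tight in an optimal configuration, then replacing the split of $I_i$ by any other ordered split again gives an optimal configuration, in which $i$ is tight.

For (R′): the number of missing arcs at $i$ is $m(P,P')=D$ again, and no other arc changes.

**Step 6: the functions with all $k$-subset sums in $\{0,k\}$.** This turns (R) into a list of three shapes.

**Lemma 4.** Let $k\ge2$, $|I|=2k$, and let $f:I\to\mathbb Z_{\ge0}$ have all $k$-subset sums in $\{0,k\}$. Then $f\equiv0$, or $f\equiv1$, or $f=k\cdot\mathbf 1_z$ for some $z\in I$ (a star at $z$).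

*Proof.* If $f\equiv c$, then $kc\in\{0,k\}$, so $c\in\{0,1\}$. Otherwise pick $x,y\in I$ with $f(x)<f(y)$. Let $R$ be any $(k-1)$-subset of $I\setminus\{x,y\}$, a set of size $2k-2\ge k-1$. The sum over $R\cup\{x\}$ is smaller than the sum over $R\cup\{y\}$, so these sums are $0$ and $k$. Since $f\ge0$, the first gives $f(x)=0$ and $f=0$ on $R$. The second then gives $f(y)=k$. As $k-1\ge1$, the sets $R$ cover $I\setminus\{x,y\}$, so $f=k\cdot\mathbf 1_y$. $\square$

The total sums of the three types are $0$, $2k$ and $k$, so the total sum tells us the type.

**Step 7: no two tight classes are nonadjacent.** This supplies the missing one in the degree sum. The tool is (R′): a tight class may be re-split freely, and each re-splitting that keeps the other class tight produces a new constraint.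

**Lemma 5.** Let $k\ge3$. In an optimal configuration no two tight classes $i\ne j$ are nonadjacent in $\Gamma$.

*Proof.* Suppose $i,j$ are tight and nonadjacent. The arcs $j\to i$ and $i\to j$ are missing, so $e(A_i,B_j)\ge k$ and $e(B_i,A_j)\ge k$. By (R) for $i$, both numbers equal $k$. For $x\in I_i$ let
$$f(x)=|N(x)\cap B_j|,\qquad g(x)=|N(x)\cap A_j|,$$
and for a set $P\subseteq I_i$ write $f(P),g(P)$ for the sums over $P$, so that $f(P)=e(P,B_j)$ and $g(P)=e(P,A_j)$. By (R) for $i$ and Lemma 4, each of $f,g$ is $\equiv0$, $\equiv1$ or a star. Neither is $\equiv0$, since $f(A_i)=k=g(B_i)$.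

*Observation.* Let $(A_i',B_i')$ be a split of $I_i$ with $f(A_i')=k=g(B_i')$. By (R′), using it instead of $(A_i,B_i)$ gives an optimal configuration. In it, $e(A_i',B_j)=k=e(B_i',A_j)$, so $i,j$ are still nonadjacent. The arcs between $j$ and classes other than $i$ are unchanged. So $d(j)$ is unchanged and $j$ is still tight. Now apply (R) to $j$, and Lemma 4: for $Q\in\{A_i',B_i'\}$, the function
$$h_Q(y)=|N(y)\cap Q|\qquad(y\in I_j)$$
is $\equiv0$, $\equiv1$ or a star. Its total sum is $e(Q,I_j)=f(Q)+g(Q)$.

*Case 1: $f\equiv g\equiv1$.* Every split of $I_i$ satisfies the hypothesis of the Observation, so every $k$-subset $P\subseteq I_i$ can serve as $A_i'$. The sum of $h_P$ is $f(P)+g(P)=2k$, so $h_P\equiv1$. Thus each $y\in I_j$ has exactly one neighbor in every $k$-subset of the $2k$-set $I_i$. Exchanging one element of a $k$-subset for an element outside it does not change the count, so the indicator function of $N(y)$ on $I_i$ is a constant $c\in\{0,1\}$, and $kc=1$. This contradicts $k\ge2$.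

*Case 2: $f\equiv1$ and $g$ is a star at $z$.* Let $P$ be any $k$-subset of $I_i\setminus\{z\}$. The split $A_i'=P$, $B_i'=I_i\setminus P$ has $f(A_i')=k$, and $g(B_i')=k$ because $z\in B_i'$. So the Observation applies. The sum of $h_P$ is $f(P)+g(P)=k+0=k$, so $h_P$ is a star: some $y_P\in I_j$ has $k$ neighbors in $P$, which means that it is adjacent to all of $P$.

Every $x\in I_i\setminus\{z\}$ has exactly $f(x)+g(x)=1$ neighbor in $I_j$, so for $x\in P$ that neighbor is $y_P$. Any two elements of $I_i\setminus\{z\}$ lie in a common $k$-subset $P\subseteq I_i\setminus\{z\}$, because $2\le k\le2k-1$. So they have the same neighbor. Hence all of $I_i\setminus\{z\}$ is adjacent to one vertex $y\in I_j$.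

Now fix one such $P$ and let $Q=B_i'=I_i\setminus P$, which consists of $z$ and $k-1$ other vertices. The sum of $h_Q$ is $f(Q)+g(Q)=2k$, so $h_Q\equiv1$. But $h_Q(y)\ge k-1\ge2$, a contradiction.

*Case 3: $f$ is a star at $z$ and $g\equiv1$.* For any $k$-subset $P\subseteq I_i\setminus\{z\}$ use the split $A_i'=I_i\setminus P$, $B_i'=P$. Then $f(A_i')=k$ because $z\in A_i'$, and $g(B_i')=k$, so the Observation applies. The sum of $h_P$ is $0+k=k$, so some $y_P\in I_j$ is adjacent to all of $P$. Every $x\in I_i\setminus\{z\}$ has exactly $0+1=1$ neighbor in $I_j$, and any two such $x$ lie in a common $P$, so all of $I_i\setminus\{z\}$ is adjacent to one $y\in I_j$. Fix one such $P$. For $Q=A_i'=I_i\setminus P$ the sum of $h_Q$ is $k+k=2k$, so $h_Q\equiv1$. But $Q$ contains $k-1$ vertices other than $z$, so $h_Q(y)\ge k-1\ge2$, a contradiction.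

*Case 4: $f$ is a star at $z$ and $g$ is a star at $z'$.* Since $f(A_i)=k=g(B_i)$, we have $z\in A_i$ and $z'\in B_i$. From $f(z)=k$, the vertex $z$ is adjacent to all of $B_j$. No other vertex of $A_i$ has a neighbor in $B_j$, and no vertex of $A_i$ has a neighbor in $A_j$ since $z'\notin A_i$. So $h_{A_i}$ equals $1$ on $B_j$ and $0$ on $A_j$. As $k\ge2$, this function is neither constant nor a star. The current split satisfies the hypothesis of the Observation, so this is a contradiction. $\square$

The hypothesis $k\ge3$ enters only through $k-1\ge2$ in Cases 2 and 3. For $k=2$ the argument really stops there. Let $I_i=\{z,x_1,x_2,x_3\}$, $A_j=\{a_1,a_2\}$, $B_j=\{b,b'\}$, with $b$ adjacent to $x_1,x_2,x_3$ and $z$ adjacent to $a_1,a_2,b'$. Then $f\equiv1$ and $g$ is a star at $z$. For $P=\{x_1,x_2\}$ the function $h_P$ is a star at $b$, and for $Q=\{z,x_3\}$ we have $h_Q\equiv1$ (the vertex $b$ sees $x_3$; the vertices $a_1,a_2,b'$ see $z$). The same holds for any other pair of the $x_s$ in place of $x_1,x_2$. No contradiction appears, which is why $k=2$ was handled by the theorem of Fan and Häggkvist.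

**Step 8: the case where $\Gamma$ is strong.** This finishes Theorem B for optimal configurations with strong $\Gamma$. Let $i,j$ be nonadjacent. By Lemma 5 at least one of them is not tight, so by (7)
$$d(i)+d(j)\ge(r-1)+r=2r-1.$$
By Meyniel's theorem with $\nu=r$, $\Gamma$ is Hamiltonian, and (4) gives a $k$-good cyclic order.

## 7. When $\Gamma$ is not strong: reversing cliques

An optimal configuration need not have a strong digraph. In the example at the end of Section 5, put $y_2\in A_2$ and $y_3\in A_3$. The arcs are $2\to1$, $3\to1$, $2\to3$, $3\to2$, and nothing leaves class $1$. A way out is visible there: traverse some classes backward. In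
$$A_2B_2\,|\,B_1A_1\,|\,B_3A_3\,|\ (\text{back to }A_2)$$
the seams are $B_2\sim B_1$, $A_1\sim B_3$ and $A_3\sim A_2$. There are no $F$-edges across any of them. Lemma 3 allows this, since it does not care which half of a class is named first. In general we find such an arrangement by the crossing argument of Section 1, with classes in place of vertices.

Fix an optimal configuration whose $\Gamma$ is not strong.

**Step 9: $\Gamma$ has a Hamiltonian path.** This gives the analogue of the path $v_1\cdots v_m$. Add a new vertex $\infty$ joined to every vertex by arcs in both directions. The new digraph is strong and has $\nu=r+1$ vertices. Nonadjacent vertices $x,y$ are both different from $\infty$, and each has gained 2 in degree, so by (7) their degree sum is at least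
$$2(r-1)+4=2r+2\ge2\nu-1.$$
By Meyniel's theorem the new digraph has a Hamiltonian cycle. Deleting $\infty$ leaves a Hamiltonian path of $\Gamma$. Renumber the classes so that the path is $1\to2\to\cdots\to r$, that is,
$$B_t\sim A_{t+1}\qquad(1\le t<r).\tag{8}$$

**Step 10: the two ends of the path have many friends of the reversed kind.** The failure of strength now helps: few arcs enter class $1$ from the rest or leave class $r$, so by (3) the friends must be elsewhere.

Since $\Gamma$ is not strong, some vertex does not reach all vertices. Let $S$ be the set of vertices reachable from it (including itself), and $T$ the rest. Then $\{1,\dots,r\}=S\sqcup T$ with both parts nonempty and no arc from $S$ to $T$. Put $\sigma=|S|$ and $\tau=|T|$, so $\sigma+\tau=r$. The path cannot leave $S$ once it is in $S$. As it visits all vertices, it ends in $S$, so $r\in S$. And it starts in $T$, since otherwise it would stay in $S$ forever. So $1\in T$.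

- If $A_1\sim B_j$ with $j\ne1$, then $j\to1$ is an arc into $T$, so $j\in T\setminus\{1\}$. There are at most $\tau-1$ such $j$. By (3), $A_1$ is friendly with at least $(r-1)-(\tau-1)=\sigma$ of the halves $A_j$, $2\le j\le r$.
- If $B_r\sim A_j$ with $j\ne r$, then $r\to j$ is an arc leaving a vertex of $S$, so $j\in S\setminus\{r\}$. There are at most $\sigma-1$ such $j$. By (3), $B_r$ is friendly with at least $(r-1)-(\sigma-1)=\tau$ of the halves $B_j$, $1\le j\le r-1$.

**Step 11: crossing and closing up.** This is the pigeonhole of Dirac's proof. The sets
$$\{\,j-1: 2\le j\le r,\ A_1\sim A_j\,\}\quad\text{and}\quad\{\,j:1\le j\le r-1,\ B_r\sim B_j\,\}$$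
are subsets of $\{1,\dots,r-1\}$ of sizes at least $\sigma$ and at least $\tau$, and $\sigma+\tau=r>r-1$. So they share an element $i$:
$$A_1\sim A_{i+1}\qquad\text{and}\qquad B_r\sim B_i,\qquad 1\le i\le r-1.$$
Arrange the classes cyclically as
$$A_1B_1\,|\,A_2B_2\,|\cdots|\,A_iB_i\,|\,B_rA_r\,|\,B_{r-1}A_{r-1}\,|\cdots|\,B_{i+1}A_{i+1}\,|\ (\text{back to }A_1).$$
The junctions are, in order:

- $B_t\sim A_{t+1}$ for $t=1,\dots,i-1$, by (8);
- $B_i\sim B_r$, by the choice of $i$;
- $A_{t+1}\sim B_t$ for $t=r-1,r-2,\dots,i+1$, by (8) read backward, since friendliness is symmetric;
- $A_{i+1}\sim A_1$, by the choice of $i$.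

For $i=r-1$ the third group is empty, and for $i=1$ the first is. All junctions are friendly, so Lemma 3 gives a $k$-good cyclic order of $V(F)$. Together with Step 8 this proves Theorem B, and by Section 3 it proves Theorem A. $\blacksquare$

## 8. Prescribed vertex sets, spanning subgraphs, and the lower bound $\frac{k}{k+1}$

**The averaged form.** Theorem B gives more than Theorem A when $k\ge3$ and $n=2kr$. It needs no bound on individual degrees, only a partition of $V(G)$ into $r\ge2$ cliques of order $2k$ such that every $k$-subset of a clique sends in total at most $k(r-1)$ non-edges outside. Individual vertices may have more than $r-1$ non-neighbors: in the example of Section 5 with $r=3$, the vertices $y_2,y_3$ have $2k>2=r-1$ of them.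

**Corollary 6.** Let $k\ge1$, let $G$ be a graph of order $n$, and let $D=n-1-\delta(G)$.

1. For every $U\subseteq V(G)$ with $|U|\ge\max\{2k+1,\,2k(D+1)\}$, the graph $G[U]$ contains the $k$-th power of a Hamiltonian cycle on $U$. In particular, under the hypothesis of Theorem A, $G$ contains $C_\ell^k$ for every $\ell$ with $\max\{2k+1,2k(D+1)\}\le\ell\le n$, on any prescribed $\ell$-set of vertices.
2. Every $k$-th power of a cycle in $G$ on a vertex set $W$ with $|W|>2kD$ and $|W|\ge2k+1$ extends to the $k$-th power of a Hamiltonian cycle of $G$, by inserting the remaining vertices one by one, in any prescribed order.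

*Proof.* For 1, each vertex of $U$ has at most $D$ non-neighbors in $U$ other than itself, so $\delta(G[U])\ge|U|-1-D$. Since $|U|\ge 2k(D+1)$, we have $D+1\le|U|/(2k)$, and so $\delta(G[U])\ge\frac{2k-1}{2k}|U|$. Theorem A applies to $G[U]$. For 2, apply Lemma 1 repeatedly: each new vertex has at most $D$ $F$-neighbors, and the current set only grows. $\square$

**Corollary 7.** Under the hypothesis of Theorem A, $G$ contains every $n$-vertex graph whose vertices can be cyclically ordered with adjacent vertices at cyclic distance at most $k$. In particular $G$ contains every $n$-vertex graph of bandwidth at most $k$.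

*Proof.* Such a graph is a subgraph of $C_n^k$. Bandwidth at most $k$ means that the vertices have a linear order in which adjacent vertices have positions differing by at most $k$. Closing the line to a circle does not increase distances. $\square$

**Proposition 8.** Let $n\ge2k+1$, let $s=\lfloor n/(k+1)\rfloor+1$, and let $G$ be the complement of $K_s\cup\overline{K_{n-s}}$. Then $\delta(G)=n-s=\left\lceil\frac{k}{k+1}n\right\rceil-1$ and $G$ does not contain $C_n^k$.

*Proof.* Here $F$ is a clique on $s$ vertices plus isolated vertices, so $\Delta(F)=s-1$ and
$$\delta(G)=n-1-(s-1)=n-s=n-\left\lfloor\tfrac{n}{k+1}\right\rfloor-1=\left\lceil\tfrac{k}{k+1}n\right\rceil-1.$$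
In $C_n^k$, cyclically consecutive elements of an independent set with at least two elements are at least $k+1$ steps apart, so such a set has at most $\lfloor n/(k+1)\rfloor$ elements. A single vertex also satisfies this bound, as $n\ge k+1$. But $G$ has an independent set of size $s>\lfloor n/(k+1)\rfloor$. If $G$ contained $C_n^k$, this set would be independent in $C_n^k$, a contradiction. $\square$

So the best constant in Theorem A lies in $\left[\frac{k}{k+1},\frac{2k-1}{2k}\right]$. For $k=1$ the two ends coincide and Theorem A is sharp. For $k\ge2$ no sharpness is claimed; determining the constant for all $n$ is Seymour's problem.
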